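\title{Rigidity of ovaloids with prescribed Weingarten operator}

\begin{abstract}
Two ovaloids in Euclidean 3-space that are parametrized by the same compact surface and have the same Weingarten operator are shown to be congruent, provided that their umbilics are nowhere dense; among ovaloids this condition is also necessary. The proof rests on two facts. On the set of metrics for which a given operator satisfies the Codazzi equation, the Gauss curvature is a linear function of the dual metric, whereas the area density is a strictly convex function of it. The Gauss--Bonnet theorem then forces the two induced metrics to agree. The argument applies to compact surfaces in space forms whose intrinsic curvature has one sign and a nowhere dense zero set, and examples show that neither condition on the curvature can simply be dropped.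
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, manifolds, maps and tensor fields are $C^\infty$, and surfaces have no boundary. Let $M$ be a compact connected surface. An \emph{ovaloid} is an immersion $x\colon M\to E^3$ into Euclidean 3-space whose Gauss curvature $K$ is positive everywhere. For an immersion $x$ with unit normal field $N$, the \emph{Weingarten operator} is the endomorphism field $S$ of $TM$ defined by
\[
dN=-dx\circ S .
\]
At each point $p$ the operator $S_p$ is self-adjoint for the induced metric $\mathrm{I}$, its eigenvalues are the principal curvatures, and $\det S=K$. On an ovaloid the principal curvatures are nonzero and of equal sign, so exactly one of the two unit normals at $p$ makes $S_p$ positive definite; for ovaloids we always use this normal. A point $p$ is an \emph{umbilic} if $S_p$ is a multiple of the identity. The umbilics form a closed set, and they are \emph{nowhere dense} if this set has empty interior. Two immersions $x,x^\#$ of $M$ are \emph{congruent} if $x^\#=\Phi\circ x$ for an isometry $\Phi$ of the ambient space; this is a relation between maps,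 not only between images.

The operator $S_p$ acts on $T_pM$, so the Weingarten operators $S$ and $S^\#$ of two immersions of the same surface can be compared directly. The equation $S=S^\#$ says that at each point the principal curvatures and the principal directions agree. It says nothing, at first sight, about lengths. By the fundamental theorem of surface theory an immersion is determined up to congruence by its two fundamental forms $\mathrm{I}$ and $\mathrm{II}=\mathrm{I}(S\,\cdot,\cdot)$, and $S$ is the quotient of the second by the first. Does the quotient alone determine an ovaloid?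

The simplest cases point in both directions. The operator fixes the scale, since a homothety with factor $\lambda$ replaces $S$ by $\lambda^{-1}S$. For given $S$, the three components of the unknown metric satisfy four equations (self-adjointness of $S$, two Codazzi equations, and the Gauss equation $K=\det S$), and an overdetermined system suggests rigidity. On the other hand, a round sphere $x$ of radius $r$ has $S=r^{-1}\operatorname{Id}$, and so has $x\circ\varphi$ for every diffeomorphism $\varphi$ of $M$; open sets of umbilics must therefore be excluded. In dimension one rigidity fails: Section~\ref{sec:examples} contains two closed convex plane curves with the same curvature at corresponding points and different lengths. And in Section~\ref{sec:model} we shall see that a paraboloid and a sheet of a hyperboloid have the same Weingarten operator, so that rigidity, if true, must come from compactness.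

The problem comes from \cite{weingarten}. Let $\mathrm{III}=\mathrm{I}(S\,\cdot,S\,\cdot)$ be the third fundamental form and $\omega(\mathrm{III})$ its area form, the spherical volume form. It is known that two ovaloids with nowhere dense umbilics are congruent if $S=S^\#$ and $\omega(\mathrm{III})=\omega(\mathrm{III}^\#)$. Since $\omega(\mathrm{III})$ is $\det S$ times the area form of $\mathrm{I}$, the second condition says, in the presence of the first, that $\mathrm{I}$ and $\mathrm{I}^\#$ have the same area element. The conjecture is that the condition $S=S^\#$ suffices. We prove it.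

\begin{theorem}\label{thm:main}
Let $x,x^\#\colon M\to E^3$ be ovaloids with $S=S^\#$, and let the umbilics of $x$ be nowhere dense. Then $x$ and $x^\#$ are congruent.
\end{theorem}

Umbilics depend only on $S$, so $x$ and $x^\#$ have the same umbilics. The hypothesis on them is exactly what rigidity requires.

\begin{theorem}\label{thm:converse}
For an ovaloid $x\colon M\to E^3$ the following are equivalent:
\begin{enumerate}
\item[(i)] the umbilics of $x$ are nowhere dense;
\item[(ii)] every ovaloid $x^\#\colon M\to E^3$ with $S^\#=S$ is congruent to $x$.
\end{enumerate}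
\end{theorem}

Theorem~\ref{thm:main} follows from a statement about metrics in which no immersion appears. Let $g$ be a Riemannian metric on $M$, with Levi-Civita connection $\nabla$, Gauss curvature $K(g)$ and dual metric $g^*$ on $T^*M$. An endomorphism field $S$ is \emph{Codazzi for $g$} if $S$ is $g$-self-adjoint and $(\nabla_XS)Y=(\nabla_YS)X$ for all vector fields $X,Y$.

\begin{theorem}\label{thm:metrics}
Let $M$ be a compact connected surface and $S$ an endomorphism field of $TM$ such that the points $p$ at which $S_p$ is not a multiple of the identity are dense in $M$. Let $g,g^\#$ be metrics for which $S$ is Codazzi, with $K(g)=K(g^\#)=:k$.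
\begin{enumerate}
\item[(1)] For $t\in[0,1]$, the operator $S$ is Codazzi for the metric $g_t$ defined by $g_t^*=(1-t)\,g^*+t\,g^{\#*}$, and $K(g_t)=k$.
\item[(2)] If $k\ge0$ everywhere or $k\le0$ everywhere, then $g=g^\#$ on the closure of $\{k\ne0\}$. In particular $g=g^\#$ on $M$ if $\{k\ne0\}$ is dense.
\end{enumerate}
\end{theorem}

Let $Q_c$ be the simply connected 3-dimensional space form of curvature $c$, so that $Q_0=E^3$.

\begin{corollary}\label{cor:spaceforms}
Let $M$ be a compact connected surface and let $x,x^\#\colon M\to Q_c$ be immersions with unit normal fields, with $S=S^\#$ and with nowhere dense umbilics. If the intrinsic curvature $c+\det S$ does not change sign and vanishes at most on a nowhere dense set, then $x$ and $x^\#$ are congruent.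
\end{corollary}

Neither condition on the curvature can simply be dropped.

\begin{proposition}\label{prop:examples}
There are immersions $x,x^\#$ of compact surfaces into $E^3$ with $S=S^\#$, nowhere dense umbilics and different total areas (so that even the images, taken with multiplicity, are not congruent):
\begin{enumerate}
\item[(a)] on a torus, without umbilics, with $K$ changing sign;
\item[(b)] on a sphere, with $K\ge0$ and $K=0$ on a nonempty open set.
\end{enumerate}
\end{proposition}

The proof of Theorem~\ref{thm:metrics} plays a linear quantity against a convex one. Along the segment $g_t^*$ of dual metrics the curvature is affine in $t$, hence constant (Section~\ref{sec:linear}). Along the same segment the area density is strictly convex in $t$ wherever $g\ne g^\#$. The total curvature would then be a strictly convex or strictly concave function of $t$, while Gauss--Bonnet makes it constant (Section~\ref{sec:convex}). Section~\ref{sec:congruence} passes from equal metrics to congruence, and Sections~\ref{sec:umbilics} and~\ref{sec:examples} prove Theorem~\ref{thm:converse} and Proposition~\ref{prop:examples}.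

\section{Standard facts}\label{sec:facts}

\emph{Dual metric and area density.} If $g$ has the matrix $G=(g_{ij})$ in local coordinates $(u,v)$, then $g^*$ has the matrix $G^{-1}$ in the dual frame $du,dv$, and the area density is $dA_g=\sqrt{\det G}\,|du\,dv|$. The Gauss--Bonnet theorem states that $\int_MK(g)\,dA_g=2\pi\chi(M)$ for every metric $g$ on a compact surface $M$. Orientability is not needed: on the orientation double cover both sides double.

\emph{Orthogonal coordinates.} For $g=f^2du^2+h^2dv^2$ with $f,h>0$,
\begin{equation}\label{eq:christoffel}
\nabla_{\partial_u}\partial_v=\nabla_{\partial_v}\partial_u=\frac{f_v}{f}\,\partial_u+\frac{h_u}{h}\,\partial_v,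
\end{equation}
\begin{equation}\label{eq:curvature}
K(g)=-\frac1{fh}\Big[\Big(\frac{f_v}{h}\Big)_v+\Big(\frac{h_u}{f}\Big)_u\Big].
\end{equation}

\emph{Surfaces in space forms.} We realize $Q_c$ in a vector space $V$ with a nondegenerate inner product $\langle\,,\rangle$. For $c=0$ take $Q_0=V=\mathbb R^3$. For $c>0$ take $V=\mathbb R^4$ and $Q_c=\{\langle y,y\rangle=1/c\}$. For $c<0$ take Minkowski space $V=\mathbb R^{3,1}$ and let $Q_c$ be one of the two sheets of $\{\langle y,y\rangle=1/c\}$. For $c\neq0$ the tangent space of $Q_c$ at $y$ is $y^\perp$, and a linear isometry of $V$ that preserves $Q_c$ restricts to an isometry of $Q_c$. An immersion $x\colon M\to Q_c$ and a unit normal field $N$ (tangent to $Q_c$) are regarded as $V$-valued functions, and $S$ is again defined by $dN=-dx\circ S$. With $D$ the derivative of $V$-valued functions and $g$ the induced metric,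
\begin{equation}\label{eq:frame}
D_Y\,dx(X)=dx(\nabla_YX)+g(SY,X)\,N-c\,g(X,Y)\,x,\qquad D_YN=-dx(SY).
\end{equation}
The operator $S$ is Codazzi for $g$ (Codazzi equation), and $K(g)=c+\det S$ (Gauss equation).

\section{A paraboloid and hyperboloids with the same Weingarten operator}\label{sec:model}

Surfaces of revolution show both the obstacle and the mechanism of the proof. Let $(r,\theta)$ be polar coordinates in the plane and $\sigma(r)=r/\sqrt{1+r^2}$. For $0<\lambda\le1$ let
\[
x_\lambda=(\lambda r\cos\theta,\ \lambda r\sin\theta,\ z_\lambda(r)),\qquad
z_\lambda'=\frac{\lambda^2\sigma}{\sqrt{1-\lambda^2\sigma^2}}=\frac{\lambda^2r}{\sqrt{1+(1-\lambda^2)r^2}} .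
\]
We take $z_1=r^2/2$ and, for $\lambda<1$, $z_\lambda=\frac{\lambda^2}{1-\lambda^2}\sqrt{1+(1-\lambda^2)r^2}$. These are smooth functions of $r^2$, so each $x_\lambda$ is a smooth embedding of the whole plane: a paraboloid for $\lambda=1$, and one sheet of a two-sheeted hyperboloid for $\lambda<1$. The unit vector
\[
N_\lambda=\big(-\lambda\sigma\cos\theta,\ -\lambda\sigma\sin\theta,\ \sqrt{1-\lambda^2\sigma^2}\,\big)
\]
is orthogonal to $\partial_\theta x_\lambda$, and it is orthogonal to $\partial_rx_\lambda=(\lambda\cos\theta,\lambda\sin\theta,z_\lambda')$ by the choice of $z_\lambda'$. We have $\partial_\theta N_\lambda=-(\sigma/r)\,\partial_\theta x_\lambda$. The vector $\partial_rN_\lambda$ is tangent and orthogonal to $\partial_\theta x_\lambda$, hence parallel to $\partial_rx_\lambda$, and comparing horizontal parts gives $\partial_rN_\lambda=-\sigma'\,\partial_rx_\lambda$. Thus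
\[
S\,\partial_r=\sigma'\,\partial_r=(1+r^2)^{-3/2}\,\partial_r,\qquad S\,\partial_\theta=\frac{\sigma}{r}\,\partial_\theta=(1+r^2)^{-1/2}\,\partial_\theta
\]
for every $\lambda$: the factor $\lambda$ multiplies the horizontal parts of $x_\lambda$ and of $N_\lambda$ alike and cancels in $S$. All these surfaces are complete and have $K>0$, and the origin is their only umbilic.

The induced metrics are
\[
g_\lambda=\frac{\lambda^2}{1-\lambda^2\sigma^2}\,dr^2+\lambda^2r^2\,d\theta^2 .
\]
They look unrelated to any linear structure, but their duals do not. With $s=\lambda^{-2}\ge1$,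
\[
g_\lambda^*=(s-\sigma^2)\,\partial_r\otimes\partial_r+s\,r^{-2}\,\partial_\theta\otimes\partial_\theta ,
\]
which is affine in $s$. The family runs along a straight line of dual metrics, and the curvature $K=\sigma\sigma'/r$ is constant along it, as in Theorem~\ref{thm:metrics}(1). The curvature density is
\[
K\,dA_{g_\lambda}=\frac{\sigma\sigma'}{r}\cdot\frac{\lambda^2r}{\sqrt{1-\lambda^2\sigma^2}}\,dr\,d\theta=\frac{\sigma\sigma'}{\sqrt{s\,(s-\sigma^2)}}\,dr\,d\theta .
\]
At each point with $r>0$ this is a strictly convex function of $s$, because the logarithm $-\frac12\log s-\frac12\log(s-\sigma^2)$ of the factor that depends on $s$ is strictly convex. So the total curvature cannot be constant in $s$, and indeed it equals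
\[
2\pi\Big[-\sqrt{1-\lambda^2\sigma^2}\,\Big]_{r=0}^{r=\infty}=2\pi\Big(1-\sqrt{1-1/s}\,\Big).
\]
In particular no two of the surfaces are congruent, and Theorem~\ref{thm:main} fails if compactness is replaced by completeness. On a compact surface the total curvature is a topological invariant, so a family of this kind cannot exist. It remains to show that any two metrics as in Theorem~\ref{thm:metrics} are joined by such a family.

\section{The curvature is linear in the dual metric}\label{sec:linear}

Let $S,g,g^\#$ be as in Theorem~\ref{thm:metrics}; we call $p$ an umbilic if $S_p$ is a multiple of the identity. The Codazzi equation is easy to solve in coordinates adapted to the eigendirections of $S$, but these coordinates break down at umbilics, and umbilics cannot be avoided: an ovaloid has $\chi(M)>0$ by Gauss--Bonnet, so $M$ carries no continuous line field and $S$ cannot have distinct eigenvalues everywhere. We therefore define the interpolating metrics globally, without reference to eigendirections, compute with them away from the umbilics, and extend the result by continuity.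

A convex combination of positive definite forms on $T_p^*M$ is positive definite. Hence $(1-t)g^*+tg^{\#*}$ is the dual of a unique metric $g_t$, whose matrix in local coordinates is
\begin{equation}\label{eq:segment}
G_t=\big((1-t)\,G^{-1}+t\,(G^\#)^{-1}\big)^{-1}.
\end{equation}
So $g_t$ is a smooth metric on all of $M$, with $g_0=g$ and $g_1=g^\#$. Moreover $S$ is $g_t$-self-adjoint. Indeed, self-adjointness for a metric with matrix $G$ means $GS=S^{\mathsf T}G$, equivalently $SG^{-1}=G^{-1}S^{\mathsf T}$, and this condition is linear in $G^{-1}$.

We now describe, near a point that is not an umbilic, all metrics for which $S$ is Codazzi.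

\begin{lemma}\label{lem:codazzi}
Let $S$ be Codazzi for $g$ and let $p$ be a point that is not an umbilic. There are coordinates $(u,v)$ near $p$, with values in a rectangle, in which $S\partial_u=\kappa_1\partial_u$, $S\partial_v=\kappa_2\partial_v$ with smooth $\kappa_1\neq\kappa_2$, and $g=f^2du^2+h^2dv^2$ with $f,h>0$. The operator $S$ is Codazzi for a metric $\tilde g$ on the rectangle if and only if $\tilde g$ has the form
\[
g_{A,B}=\frac{f^2}{A(u)}\,du^2+\frac{h^2}{B(v)}\,dv^2,\qquad\text{that is,}\qquad
g_{A,B}^*=\frac{A(u)}{f^2}\,\partial_u\otimes\partial_u+\frac{B(v)}{h^2}\,\partial_v\otimes\partial_v ,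
\]
with smooth positive functions $A$ of $u$ alone and $B$ of $v$ alone.
\end{lemma}

\begin{proof}
Since $S_p$ is self-adjoint and not a multiple of the identity, its eigenvalues are real and distinct, so $(\operatorname{tr}S)^2-4\det S>0$ near $p$. There the eigenvalues $\kappa_1,\kappa_2$ are smooth, and there are smooth, nowhere vanishing eigenvector fields $E_1,E_2$. Straightening $E_2$ and $E_1$ in turn, we find functions $u,v$ with nowhere vanishing differentials and $du(E_2)=0$, $dv(E_1)=0$. The kernels of $du$ and $dv$ are transversal, so $(u,v)$ is a coordinate system near $p$, which we restrict to a rectangle. As $dv(\partial_u)=0$, the field $\partial_u$ is parallel to $E_1$, and in the same way $\partial_v$ is parallel to $E_2$.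

Because $\kappa_1\ne\kappa_2$, the operator $S$ is self-adjoint for $\tilde g$ if and only if $\tilde g(\partial_u,\partial_v)=0$, that is, $\tilde g=\tilde f^2du^2+\tilde h^2dv^2$ with $\tilde f,\tilde h>0$. The tensor $(\tilde\nabla_XS)Y-(\tilde\nabla_YS)X$ is alternating in $X,Y$, so it vanishes if and only if it vanishes on $(\partial_u,\partial_v)$. As $\tilde\nabla_{\partial_u}\partial_v=\tilde\nabla_{\partial_v}\partial_u$, its value there is, by \eqref{eq:christoffel},
\[
\tilde\nabla_{\partial_u}(\kappa_2\partial_v)-\tilde\nabla_{\partial_v}(\kappa_1\partial_u)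
=(\kappa_2)_u\,\partial_v-(\kappa_1)_v\,\partial_u+(\kappa_2-\kappa_1)\Big(\frac{\tilde f_v}{\tilde f}\,\partial_u+\frac{\tilde h_u}{\tilde h}\,\partial_v\Big).
\]
Hence the Codazzi equation for $\tilde g$ is equivalent to
\begin{equation}\label{eq:codazzi}
(\log\tilde f)_v=\frac{(\kappa_1)_v}{\kappa_2-\kappa_1},\qquad(\log\tilde h)_u=\frac{(\kappa_2)_u}{\kappa_1-\kappa_2}.
\end{equation}
The right-hand sides depend only on $S$, and the pair $(f,h)$ is a solution. So $(\tilde f,\tilde h)$ is a solution if and only if $\log(\tilde f/f)_v=0$ and $\log(\tilde h/h)_u=0$. On a rectangle this means that $A=(f/\tilde f)^2$ depends only on $u$ and $B=(h/\tilde h)^2$ only on $v$.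
\end{proof}

The division by $\kappa_2-\kappa_1$ in \eqref{eq:codazzi} is where the absence of umbilics is used. At the other extreme $S=\operatorname{Id}$ is Codazzi for every metric and gives no information.

Lemma~\ref{lem:codazzi} does not yet single out the dual metric: one could interpolate linearly between two metrics of the family in $A^{-1}$ and $B^{-1}$, that is, in the metric itself, and stay in the family. It is the curvature that selects $A$ and $B$ as the right parameters.

\begin{lemma}\label{lem:linear}
In the situation of Lemma~\ref{lem:codazzi},
\begin{equation}\label{eq:linear}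
K(g_{A,B})=-\frac1{fh}\Big[B\Big(\frac{f_v}{h}\Big)_v+\frac12B_v\,\frac{f_v}{h}+A\Big(\frac{h_u}{f}\Big)_u+\frac12A_u\,\frac{h_u}{f}\Big].
\end{equation}
In particular $K(g_{A,B})$ is linear in the pair $(A,B)$.
\end{lemma}

\begin{proof}
Put $\alpha=A^{-1/2}$ and $\beta=B^{-1/2}$, and apply \eqref{eq:curvature} to $\tilde f=\alpha f$, $\tilde h=\beta h$. Since $\alpha$ does not depend on $v$ and $\beta$ does not depend on $u$,
\[
\Big(\frac{\tilde f_v}{\tilde h}\Big)_v=\alpha\Big(\frac1\beta\,\frac{f_v}{h}\Big)_v,\qquad
\Big(\frac{\tilde h_u}{\tilde f}\Big)_u=\beta\Big(\frac1\alpha\,\frac{h_u}{f}\Big)_u .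
\]
Dividing by $\tilde f\tilde h=\alpha\beta fh$ gives
\[
K(g_{A,B})=-\frac1{fh}\Big[\frac1\beta\Big(\frac1\beta\,\frac{f_v}{h}\Big)_v+\frac1\alpha\Big(\frac1\alpha\,\frac{h_u}{f}\Big)_u\Big].
\]
For any function $w$ we have $\frac1\beta\big(\frac1\beta w\big)_v=\beta^{-2}w_v+\frac12(\beta^{-2})_v\,w=Bw_v+\frac12B_vw$, and the same identity with $\alpha,A,u$ in place of $\beta,B,v$ handles the second term.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:metrics}(1)]
Fix $t\in[0,1]$ and a point $p$ that is not an umbilic, and take the coordinates of Lemma~\ref{lem:codazzi}. On the rectangle $g=g_{1,1}$, and $g^\#=g_{A,B}$ for some $A(u)$, $B(v)$ by the lemma. The dual metric $g^*_{A,B}$ is linear in $(A,B)$, so $g_t=g_{A_t,B_t}$ with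
\[
A_t=(1-t)+tA,\qquad B_t=(1-t)+tB ,
\]
which are positive functions of $u$ and of $v$ respectively. By Lemma~\ref{lem:codazzi}, $S$ is Codazzi for $g_t$ on the rectangle, and by Lemma~\ref{lem:linear},
\[
K(g_t)=(1-t)\,K(g_{1,1})+t\,K(g_{A,B})=(1-t)\,k+t\,k=k .
\]
Since $g_t$ is a smooth metric on all of $M$, with Levi-Civita connection $\nabla^t$, the tensor $(\nabla^t_XS)Y-(\nabla^t_YS)X$ and the function $K(g_t)-k$ are continuous on $M$. They vanish on the dense set of points that are not umbilics, hence everywhere.
\end{proof}

\section{Convexity of the area density and Gauss--Bonnet}\label{sec:convex}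

All metrics $g_t$ have the same curvature function $k$, so in the total curvature $\int_Mk\,dA_{g_t}$ only the area density depends on $t$. Write $dA_{g_t}=m_t\,dA_g$. In coordinates $m_t=(\det G_t/\det G)^{1/2}$, a smooth positive function on $M$. To compute it at $p$, choose a $g$-orthonormal basis of $T_pM$ that diagonalizes $g^\#$, so that $G$ is the unit matrix and $(G^\#)^{-1}=\operatorname{diag}(a,b)$ with $a,b>0$. Then $g_p=g^\#_p$ if and only if $a=b=1$, and \eqref{eq:segment} gives
\begin{equation}\label{eq:density}
m_t(p)=\big[(1+t(a-1))\,(1+t(b-1))\big]^{-1/2}.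
\end{equation}

\begin{lemma}\label{lem:convex}
For each $p\in M$ the function $t\mapsto m_t(p)$ on $[0,1]$ is strictly convex if $g_p\ne g^\#_p$, and constant if $g_p=g^\#_p$.
\end{lemma}

\begin{proof}
Let $\mu(t)=\log m_t(p)=-\frac12\log(1+t(a-1))-\frac12\log(1+t(b-1))$. Then
\[
\mu''=\frac12\,\frac{(a-1)^2}{(1+t(a-1))^2}+\frac12\,\frac{(b-1)^2}{(1+t(b-1))^2},
\]
which is positive on $[0,1]$ unless $a=b=1$. From $m_t=\exp\mu$ we get $\partial_t^2m_t=(\mu''+\mu'^2)\,m_t\ge\mu''m_t$, so $\partial_t^2m_t>0$ on $[0,1]$ unless $a=b=1$, in which case $m_t=1$.
\end{proof}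

\begin{proof}[Proof of Theorem~\ref{thm:metrics}(2)]
By part (1) and the Gauss--Bonnet theorem for the metric $g_t$ on the compact surface $M$,
\begin{equation}\label{eq:gb}
\int_Mk\,m_t\,dA_g=\int_MK(g_t)\,dA_{g_t}=2\pi\chi(M)\qquad\text{for all }t\in[0,1].
\end{equation}
Let $\Delta=m_0+m_1-2m_{1/2}$. By Lemma~\ref{lem:convex}, the continuous function $\Delta$ is nonnegative and vanishes exactly where $g=g^\#$. Equation \eqref{eq:gb} at $t=0,\frac12,1$ gives $\int_Mk\,\Delta\,dA_g=0$. If $k\ge0$ everywhere or $k\le0$ everywhere, the integrand is continuous and of one sign, so $k\Delta\equiv0$. Hence $g=g^\#$ at every point with $k\ne0$, and by continuity on the closure of $\{k\neq0\}$.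
\end{proof}

Compactness enters only through \eqref{eq:gb}, and the sign of $k$ only in the last step. The metrics $g_t$ are never realized by immersions.

\begin{remark}\label{rem:spherical}
For ovaloids, $k\,dA_{g_t}$ is the area density of $\mathrm{III}_t=g_t(S\,\cdot,S\,\cdot)$. The proof says that the total spherical volume of $g_t$ would be a strictly convex function of $t$ if $\mathrm{I}\ne\mathrm{I}^\#$, while it must be constant. The pointwise hypothesis $\omega(\mathrm{III})=\omega(\mathrm{III}^\#)$ of the known result quoted in Section~\ref{sec:intro} reads $m_1=1$, that is, $ab=1$; it is superfluous.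
\end{remark}

\section{From equal metrics to congruence}\label{sec:congruence}

What remains is the uniqueness part of the fundamental theorem of surface theory. We include the proof, which needs no assumption on the orientation or the topology of $M$.

\begin{lemma}\label{lem:bonnet}
Let $M$ be a connected surface and let $x,x^\#\colon M\to Q_c$ be immersions with unit normal fields $N,N^\#$, the same induced metric $g$ and the same Weingarten operator $S$. Then $x$ and $x^\#$ are congruent.
\end{lemma}

\begin{proof}
For $p\in M$ the space $V$ is the orthogonal sum of $dx_p(T_pM)$, the line $\mathbb RN(p)$ and, if $c\ne0$, the line $\mathbb Rx(p)$; the same holds for $x^\#$. Define a linear map $L_p\colon V\to V$ by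
\[
L_p\,dx_p(X)=dx^\#_p(X),\qquad L_pN(p)=N^\#(p),\qquad\text{and, if }c\ne0,\quad L_p\,x(p)=x^\#(p).
\]
It is an isometry of $V$, because the induced metrics agree, $N$ and $N^\#$ are unit vectors, and $\langle x,x\rangle=\langle x^\#,x^\#\rangle=1/c$ if $c\ne0$. It depends smoothly on $p$. We show that it is constant.

Differentiate $L\,dx(X)=dx^\#(X)$ along $Y$. The equations \eqref{eq:frame} hold for $x$ and for $x^\#$ with the same $\nabla$, $g$ and $S$, so
\begin{align*}
(D_YL)\,dx(X)&=D_Y\,dx^\#(X)-L\,D_Y\,dx(X)\\
&=\big(dx^\#-L\,dx\big)(\nabla_YX)+g(SY,X)\,(N^\#-LN)-c\,g(X,Y)\,(x^\#-Lx)=0 ;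
\end{align*}
the last term vanishes for $c=0$ because of the factor $c$, and for $c\neq0$ by the definition of $L$. Next, $(D_YL)N=D_YN^\#-L\,D_YN=-dx^\#(SY)+L\,dx(SY)=0$. For $c\ne0$, also $(D_YL)\,x=dx^\#(Y)-L\,dx(Y)=0$. Thus $D_YL$ vanishes on every summand of $V$, and $L$ is constant on the connected surface $M$.

If $c=0$, then $d(x^\#-Lx)=0$, so $x^\#=Lx+y_0$ with a constant vector $y_0$. If $c\ne0$, then $x^\#=Lx$, and $L$ preserves the quadric $\{\langle y,y\rangle=1/c\}$. For $c>0$ this quadric is $Q_c$. For $c<0$ the map $L$ permutes its two sheets and sends the point $x(p)$ of $Q_c$ to the point $x^\#(p)$ of $Q_c$, so it preserves $Q_c$.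
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:spaceforms}]
Let $g,g^\#$ be the induced metrics. The operator $S=S^\#$ is Codazzi for both, and the Gauss equation gives $K(g)=c+\det S=K(g^\#)$. The points that are not umbilics are dense, the function $k=c+\det S$ does not change sign, and $\{k\ne0\}$ is dense. Theorem~\ref{thm:metrics}(2) gives $g=g^\#$, and Lemma~\ref{lem:bonnet} gives the congruence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
This is the case $c=0$ of Corollary~\ref{cor:spaceforms}, since $\det S>0$ everywhere on an ovaloid.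
\end{proof}

\section{Open sets of umbilics}\label{sec:umbilics}

The flexibility of the round sphere can be localized to any open set of umbilics. The ovaloid $x^\#$ constructed below has the same image as $x$; what fails is the congruence of the two maps.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
The implication (i)$\Rightarrow$(ii) is Theorem~\ref{thm:main}. For the converse, suppose that the set of umbilics has an interior point. Choose an open coordinate disk $U$ in this set, so small that $x|_U$ is injective and $M\setminus\overline U\ne\emptyset$. On $U$ we have $S=\kappa\operatorname{Id}$ with $\kappa=\frac12\operatorname{tr}S$ smooth, and the Codazzi equation reads $d\kappa(X)\,Y=d\kappa(Y)\,X$. For linearly independent $X,Y$ this gives $d\kappa(X)=d\kappa(Y)=0$, so $\kappa$ is constant on $U$.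

Let $\varphi\ne\operatorname{id}$ be a diffeomorphism of $M$ that is the identity outside a compact subset of $U$, for instance a short-time flow map of a nonzero vector field with compact support in $U$. Then $\varphi(U)=U$. Put $x^\#=x\circ\varphi$ and $N^\#=N\circ\varphi$. From
\[
dN^\#_p=-dx_{\varphi(p)}\circ S_{\varphi(p)}\circ d\varphi_p=-dx^\#_p\circ(d\varphi_p)^{-1}\circ S_{\varphi(p)}\circ d\varphi_p
\]
we read off $S^\#_p=(d\varphi_p)^{-1}S_{\varphi(p)}\,d\varphi_p$. Its eigenvalues are those of $S_{\varphi(p)}$, so $x^\#$ is an ovaloid and $N^\#$ is the prescribed normal. For $p\in U$ we get $S^\#_p=\kappa\operatorname{Id}=S_p$, because $\kappa$ is constant. For $p\notin U$ the map $\varphi$ is the identity near $p$, and again $S^\#_p=S_p$. So $S^\#=S$.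

Suppose that $x^\#=\Phi\circ x$ with an isometry $\Phi$. Then $\Phi$ fixes every point of $x(M\setminus\overline U)$. This set is not contained in a plane, since otherwise $N$ would be locally constant and $S=0$ on the nonempty open set $M\setminus\overline U$. So $\Phi$ fixes four affinely independent points, and $\Phi=\operatorname{id}$. Then $x\circ\varphi=x$, and since $\varphi(U)=U$ and $x|_U$ is injective, $\varphi$ is the identity on $U$, hence on $M$. This contradiction shows that (ii) fails.
\end{proof}

\section{The curvature hypotheses}\label{sec:examples}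

Both examples exploit the freedom left by \eqref{eq:linear}: if $h_u\equiv0$, then $A$ does not enter the curvature and may be chosen at will, and if $f_v\equiv0$, the same holds for $B$.

\subsection*{Tubes around convex curves}

We first construct the plane curves announced in Section~\ref{sec:intro}. Let
\[
T(u)=(\cos u,\sin u,0),\qquad n(u)=(-\sin u,\cos u,0),\qquad e_3=(0,0,1),
\]
so that $T'=n$ and $n'=-T$. A curve with $\gamma'=\rho\,T$ and $\rho>0$ is parametrized by its tangent angle, and $\rho$ is its radius of curvature. If $\rho$ is $\pi$-periodic, then $\int_0^{2\pi}\rho\,T\,du=0$ because $T(u+\pi)=-T(u)$, so $\gamma$ is closed. Let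
\[
\rho(u)=2+\cos2u,\qquad\psi(u)=u+\varepsilon\sin2u,\qquad0<\varepsilon<\tfrac12 .
\]
Then $\psi'=1+2\varepsilon\cos2u>0$ and $\psi(u+\pi)=\psi(u)+\pi$, so $\rho^\#=\rho\circ\psi^{-1}$ is smooth, positive and $\pi$-periodic. Let $\gamma,\gamma^\#$ be closed curves with $\gamma'=\rho\,T$ and $\gamma^{\#\prime}=\rho^\#T$. At the corresponding points $\gamma(u)$ and $\gamma^\#(\psi(u))$ both have radius of curvature $\rho(u)$, but their lengths are
\begin{equation}\label{eq:lengths}
\int_0^{2\pi}\rho\,du=4\pi,\qquad\int_0^{2\pi}\rho\,\psi'\,du=\int_0^{2\pi}(2+\cos2u)(1+2\varepsilon\cos2u)\,du=4\pi+2\pi\varepsilon .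
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:examples}(a)]
Fix $0<r<1$, so that $\rho(u)-r\cos v>0$ for all $u,v$. On the torus $(\mathbb R/2\pi\mathbb Z)^2$ let $N(u,v)=\cos v\;n(u)+\sin v\;e_3$ and $N^\#(u,v)=N(\psi(u),v)$, and define the tubes
\[
x(u,v)=\gamma(u)+rN(u,v),\qquad x^\#(u,v)=\gamma^\#(\psi(u))+rN^\#(u,v).
\]
The second is well defined because $\psi(u+2\pi)=\psi(u)+2\pi$. We compute
\[
N_u=-\cos v\;T(u),\qquad x_u=(\rho(u)-r\cos v)\,T(u),\qquad x_v=rN_v ,
\]
where $N_v=-\sin v\;n+\cos v\;e_3$, and $T,N_v,N$ are orthonormal. So $x$ is an immersion with unit normal $N$, and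
\[
S\,\partial_u=\frac{\cos v}{\rho(u)-r\cos v}\,\partial_u,\qquad S\,\partial_v=-\frac1r\,\partial_v .
\]
For $x^\#$, using $\rho^\#(\psi(u))=\rho(u)$,
\[
N^\#_u=-\psi'(u)\cos v\;T(\psi(u)),\qquad x^\#_u=\psi'(u)\,(\rho(u)-r\cos v)\,T(\psi(u)),\qquad x^\#_v=rN^\#_v .
\]
So $x^\#$ is an immersion with unit normal $N^\#$, the factor $\psi'$ cancels, and $S^\#=S$. The two eigenvalues agree only if $r\cos v=-(\rho-r\cos v)$, that is $\rho=0$, which never happens; there are no umbilics. The curvature $K=\det S$ has the sign of $-\cos v$ and changes sign. The area elements are $r(\rho-r\cos v)\,du\,dv$ and $r\psi'(\rho-r\cos v)\,du\,dv$. The term with $\cos v$ integrates to zero, so by \eqref{eq:lengths} the areas are $2\pi r\cdot4\pi$ and $2\pi r\,(4\pi+2\pi\varepsilon)$.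
\end{proof}

Here $K$ vanishes only on the two circles $\cos v=0$, so it is the sign condition alone that fails. In the notation of Sections~\ref{sec:linear} and~\ref{sec:convex}, $A=\psi'(u)^{-2}$ and $B=1$, so $m_t$ depends only on $u$, while $K\,dA_g=-\cos v\,du\,dv$. The contributions of positive and negative curvature to $\int_Mk\,\Delta\,dA_g$ cancel.

\subsection*{Stretching a cylinder between two caps}

\begin{proof}[Proof of Proposition~\ref{prop:examples}(b)]
Define $\zeta$ on $(-\frac32,\frac32)$ by $\zeta(z)=0$ for $|z|\le1$ and $\zeta(z)=\exp\big(4-\frac1{|z|-1}\big)$ for $1<|z|<\frac32$. This function is smooth and even, strictly increasing on $[1,\frac32)$, and equal to $1$ exactly at $|z|=\frac54$. Since $\frac{d^2}{ds^2}\exp(-1/s)=\exp(-1/s)\,s^{-4}(1-2s)$, we have $\zeta''>0$ for $1<|z|<\frac32$. In the slab $|z|<\frac32$ of $\mathbb R^3$, with coordinates $(y_1,y_2,z)$, let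
\[
F=R^2+\zeta(z),\qquad R^2=y_1^2+y_2^2,\qquad M=\{F=1\}.
\]
On $M$ we have $R\le1$ and $|z|\le\frac54$, so $M$ is compact.

\emph{$M$ is a sphere.} At the point $y=(y_1,y_2,z)$ the radial derivative is $\langle y,\nabla F\rangle=2R^2+z\zeta'(z)\ge0$. It is positive on $M$, because there $R=0$ forces $|z|=\frac54$, where $z\zeta'(z)>0$. In particular $\nabla F\ne0$ on $M$, so $M$ is a smooth surface. Along a ray from the origin $F$ starts at $0$, is nondecreasing, reaches the value $1$ no later than the ray reaches $R=1$ or $|z|=\frac54$, and has positive derivative where $F=1$. So each ray meets $M$ exactly once and transversally, and radial projection is a diffeomorphism from $M$ to the unit sphere.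

\emph{Curvature.} Let $x$ be the inclusion and $N=-\nabla F/|\nabla F|$. Differentiating $F=1$ twice along $M$ gives $g(SX,Y)=\operatorname{Hess}F(X,Y)/|\nabla F|$ for tangent vectors $X,Y$, and $\operatorname{Hess}F=\operatorname{diag}(2,2,\zeta'')$. For $|z|>1$ the Hessian is positive definite, so $K>0$. For $|z|\le1$ the surface is the round cylinder $R=1$, where $K=0$.

\emph{Umbilics.} At a point with $R>0$ the tangent plane is spanned by the orthogonal vectors $P=(-y_2,y_1,0)/R$ and $W=(\zeta'y_1/R,\ \zeta'y_2/R,\ -2R)$, with
\[
\operatorname{Hess}F(P,P)=2=2|P|^2,\qquad\operatorname{Hess}F(P,W)=0,\qquad\operatorname{Hess}F(W,W)=2\zeta'^2+4R^2\zeta'' .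
\]
Since $2|W|^2=2\zeta'^2+8R^2$, the point is an umbilic if and only if $\zeta''(z)=2$. The function $\zeta''$ vanishes on $[-1,1]$, is real-analytic on $(1,\frac32)$ and tends to $0$ as $z\to1$, so the equation $\zeta''=2$ has finitely many solutions in $[-\frac54,\frac54]$. The umbilics lie in the union of the two poles and finitely many parallels, a nowhere dense set.

\emph{The second immersion.} Let $\delta>0$, let $\eta\ge0$ be a smooth even function supported in $[-\frac12,\frac12]$ with $\int_0^{1/2}\eta=1$, and let $\tau(z)=z+\delta\int_0^z\eta$. Then $\tau$ is odd, $\tau'>0$, and $\tau(z)=z+\delta$ for $z\ge\frac12$. Put $x^\#(y_1,y_2,z)=(y_1,y_2,\tau(z))$, the restriction to $M$ of a diffeomorphism of $\mathbb R^3$, and $N^\#=N$. On each of the sets $z>\frac12$ and $z<-\frac12$ the map $x^\#$ is a translate of $x$, so $N^\#$ is a unit normal and $S^\#=S$. On $|z|<1$ use coordinates $(\theta,z)$ with $(y_1,y_2)=(\cos\theta,\sin\theta)$. There $N=-(\cos\theta,\sin\theta,0)$ is normal to both $x$ and $x^\#$, and $N_\theta=-x_\theta=-x^\#_\theta$, $N_z=0$. So both $S$ and $S^\#$ have the eigenvalue $1$ on $\partial_\theta$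 and $0$ on $\partial_z$. Hence $S^\#=S$ on $M$, and $x^\#$ has the same curvature and the same umbilics as $x$. The parts $|z|\ge\frac12$ have equal areas, while the part $|z|\le\frac12$ is mapped to unit cylinders of heights $1$ and $2\tau(\frac12)=1+2\delta$. The total areas differ by $4\pi\delta$.
\end{proof}

In this example $g^\#=d\theta^2+\tau'(z)^2dz^2$ on the cylinder, so the two metrics differ only in the interior of $\{K=0\}$, which is all the room that Theorem~\ref{thm:metrics}(2) leaves.

\begin{thebibliography}{1}

\bibitem{weingarten}
\emph{Surfaces with prescribed Weingarten-Operator},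
\texttt{https://core.ac.uk/download/39699236.pdf}.

\end{thebibliography}
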